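# Acyclic orientations and even degrees: counterexamples to a conjecture

All graphs are finite and simple. An **orientation** of a graph $G$ gives each edge a direction, and it is **acyclic** if the resulting directed graph has no directed cycle. Write $a(G)$ for the number of acyclic orientations of $G$. For $0\le m\le\binom n2$, a graph $G$ with $n$ vertices and $m$ edges is a **maximizer** for $(n,m)$ if $a(G)\ge a(G')$ for every graph $G'$ with $n$ vertices and $m$ edges. We write $d(v)$ for the degree of $v$, and $\Delta(G)$, $\delta(G)$ for the largest and smallest degree. The number $\Delta(G)-\delta(G)$ is called the spread of $G$.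

The following conjecture is taken from the document listed as "City University London", https://core.ac.uk/download/96598857.pdf.

**Conjecture.** For all $n,m$ for which a graph with $n$ vertices and $m$ edges exists, there is a maximizer $G$ with $|d(u)-d(v)|\le1$ for all vertices $u,v$.

The conjecture is false. We begin with a range in which it is true and easy.

## 1. Graphs with at most $n$ edges

**Proposition 1.** The conjecture holds whenever $m\le n$.

*Proof.* There are $2^m$ orientations in total, so $a(G)\le 2^m$ always, and $a(G)=2^m$ if $G$ is a forest. So for $m\le n-1$ it is enough to find a forest with $m$ edges and spread at most $1$.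

- If $m\le n/2$, take $m$ disjoint edges and $n-2m$ isolated vertices. The degrees are $0$ and $1$.
- If $n/2<m\le n-1$, take $n-m\ge 1$ disjoint paths that cover all vertices, each with at least two vertices. This is possible because $n\ge 2(n-m)$. The number of edges is $n-(n-m)=m$, and the degrees are $1$ and $2$.

Now let $m=n$, so $n\ge3$. A graph $G$ with $n$ vertices and $n$ edges contains a cycle, say of length $k\le n$. Of the $2^k$ orientations of this cycle, exactly two are cyclic. An acyclic orientation of $G$ restricts to an acyclic orientation of the cycle, hence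
$$a(G)\le(2^k-2)\,2^{n-k}=2^n-2^{\,n-k+1}\le 2^n-2=a(C_n).$$
So the cycle $C_n$, which is regular, is a maximizer. $\square$

What changes for larger $m$? The upper bound came from a single cycle. With more edges there are many cycles that overlap, and $2^m$ is far from the truth: for $G=K_n$ an acyclic orientation is the same as a linear order of the vertices, so $a(K_n)=n!$. We shall look at the dense end, where $G$ is $K_n$ with a sparse graph removed, and count by means of the removed graph.

## 2. Two theorems about dense graphs

**Theorem A.** Let $n\equiv4\pmod5$, $n\ge3\cdot10^7$ and $m=n(n-5)/2$. Let $G_0$ be the complete multipartite graph on $n$ vertices with one part of size $6$, one part of size $3$ and all other parts of size $5$. Then $G_0$ has $m$ edges, and $a(G_0)>a(G)$ for every graph $G$ on $n$ vertices and $m$ edges with $|d(u)-d(v)|\le1$ for all $u,v$. So for these infinitely many $(n,m)$ no maximizer has degrees as even as possible.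

**Theorem B.** For every $L\ge1$ there are infinitely many $(n,m)$ such that every maximizer $G$ satisfies $\Delta(G)-\delta(G)>L$. So the constant $1$ in the conjecture cannot be replaced by any constant.

The argument determines neither the smallest counterexample nor the exact maximizers.

Notation for everything that follows: $H$ is the complement of $G$, and $F+J$ is the disjoint union of $F$ and $J$. The graphs $G$ and $H=\overline G$ have the same spread. We write $|F|$ and $e(F)$ for the numbers of vertices and edges of $F$, and $\ln$, $\log$ both for the natural logarithm.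

## 3. Counting through clique partitions of the complement

Recall that the chromatic polynomial $\chi_G(x)$ is the polynomial whose value at each positive integer $x$ is the number of proper colorings of $G$ with $x$ colors. Stanley's theorem (*Acyclic orientations of graphs*, Discrete Math. 5 (1973)) says
$$a(G)=(-1)^n\chi_G(-1).$$

Let $c_k(H)$ be the number of partitions of $V(H)$ into $k$ nonempty cliques of $H$. A proper coloring of $G$ that uses exactly $k$ colors is a partition of the vertices into $k$ nonempty independent sets of $G$, which are cliques of $H$, together with distinct colors for the parts. Hence $\chi_G(x)=\sum_kc_k(H)\,x(x-1)\cdots(x-k+1)$ for all positive integers $x$, and so as polynomials. At $x=-1$ the product is $(-1)(-2)\cdots(-k)=(-1)^kk!$, so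
$$a(G)=\sum_k(-1)^{n-k}\,k!\,c_k(H). \tag{1}$$

*Few edges removed.* Let $H$ have three edges. Then $c_n=1$ and $c_{n-1}=3$, and
$$a(G)=n!-3(n-1)!+c_{n-2}(n-2)!-c_{n-3}(n-3)!.$$
A partition into $n-2$ cliques consists of singletons and either one triangle or two disjoint edges. So $c_{n-2}$ is $0,1,1,2,3$ when the nontrivial part of $H$ is $K_{1,3}$, $P_4$, $K_3$, $P_3+K_2$, $3K_2$ respectively, and $c_{n-3}$ is $0$ except for $3K_2$, where it is $1$. For $n\ge6$ the matching $3K_2$ wins, because $3(n-2)!-(n-3)!>2(n-2)!$. For $n=4$ the three possible $H$ are $K_{1,3}$, $P_4$, $K_3$, with values $24-18+2c_2=6,8,8$. The last two complements are the trees $P_4$ and $K_{1,3}$, which agrees with $2^3=8$. The star is a maximizer with spread $2$, which is why the conjecture says "there is a maximizer".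

To handle many edges at once we use two polynomials:
$$Z_F(y)=\sum_\pi\prod_{C\in\pi}(-y)^{|C|-1},\qquad s_F(x)=\sum_k(-1)^{|F|-k}c_k(F)\,x^k,$$
where $\pi$ runs over all partitions of $V(F)$ into cliques of $F$. A partition with $k$ parts has $\sum_{C}(|C|-1)=|F|-k$, so
$$s_F(x)=x^{|F|}Z_F(1/x).$$
A clique lies inside one component, so $Z$ and $s$ are multiplicative over disjoint unions. For the empty graph both equal $1$. Since $\int_0^\infty e^{-x}x^k\,dx=k!$, formula (1) becomes
$$a(G)=\int_0^\infty e^{-x}s_H(x)\,dx. \tag{2}$$

*Examples.* $Z_{K_2}=1-y$ and $Z_{K_3}=1-3y+y^2$. For $H=2K_2$ we get $s_H=(x^2-x)^2=x^4-2x^3+x^2$, so (2) gives $24-12+2=14$. Here $\overline H=C_4$, and indeed $2^4-2=14$. For $H=K_3$ we get $6-6+1=1$, correct for three isolated vertices.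

## 4. Why the alternating sum cannot be truncated

Let $F$ have $N$ vertices, $e=e(F)$ edges and $t(F)$ triangles. As in the example, a partition into $N-2$ cliques has one triangle or two disjoint edges besides singletons, so
$$c_{N-2}(F)=t(F)+\binom e2-\sum_v\binom{d(v)}2 , \tag{3}$$
because $\binom{d(v)}2$ counts the pairs of edges that meet at $v$. Put
$$W(F)=\sum_v\binom{d(v)}2-t(F).$$
This is an integer. For fixed $N$ and $e$, formula (3) says that $c_{N-2}$ is a constant minus $W$. So the first terms of (1) that can differ between two graphs $H,H_0$ with the same numbers of vertices and edges are those with $k=n-2$, and they favor the graph with smaller $W$. The natural plan is to compare $W$ and to treat the remaining terms as an error.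

Here is where that plan breaks. Write, as a formal power series,
$$\log Z_F(y)=-e\,y-b\,y^2+\kappa_3(F)\,y^3+\cdots .$$
From $Z_F=1-ey+c_{N-2}y^2-c_{N-3}y^3+\cdots$ and (3) we get
$$-b=c_{N-2}-\frac{e^2}2=-\frac e2-W(F). \tag{4}$$
Expanding the exponential to third order gives $-c_{N-3}=\kappa_3+e\big(\tfrac e2+W\big)-\tfrac{e^3}6$. Now take $H=F+J$ and $H_0=F_0+J$, where $F$ and $F_0$ are fixed with equally many vertices and edges, and let $J$ grow so that $e(H)=2n$. Put $\Delta W=W(F)-W(F_0)$ and $\Delta\kappa_3=\kappa_3(F)-\kappa_3(F_0)$. Both are constants and, since coefficients of $\log Z$ add over components, they are also the differences for $H$ and $H_0$. The two contributions to $a(\overline H)-a(\overline{H_0})$ are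
$$-\Delta W\,(n-2)!\quad\text{from }k=n-2,\qquad (n-3)!\,\big(2n\,\Delta W+\Delta\kappa_3\big)\quad\text{from }k=n-3 .$$
If $\Delta W\ne0$, their ratio tends to $-2$. The "error" is twice the main term, with the opposite sign.

The calculation also shows the cure. The factor $e=2n$ that spoils the comparison comes from the linear term of the exponent, which is common to $H$ and $H_0$. In $\log Z$ the difference is just $-\Delta W\,y^2+\Delta\kappa_3\,y^3+\cdots$, and with $y=1/x$ small the quadratic term dominates. So we should compare $\log Z_F(1/x)$ with $\log Z_{F_0}(1/x)$ for each large $x$, and feed this into the integral (2), where $x$ near $n$ matters most. Two things are needed: control of $\log Z_F$ with an error proportional to the number of vertices, and a proof that small $x$ does no harm.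

## 5. The logarithm of $Z_F$ for bounded degree

**Lemma 1.** Let $F$ have $N$ vertices and maximum degree at most $D$, where $D\ge1$, and let $\rho=1/(5D)$. For real $0\le y\le\rho$ we have $Z_F(y)\ge2^{-N}$. For $0\le y\le\rho/2$,
$$\log Z_F(y)=-e(F)\,y-\Big(\frac{e(F)}2+W(F)\Big)y^2+R,\qquad |R|\le2N\ln2\,(5D)^3y^3 .$$

*Proof.* **Step 1: no zeros in a disc.** This step makes the logarithm available and bounds it. We claim that for complex $|y|\le\rho$ and every vertex $v$ of $F$,
$$Z_F(y)\ne0\qquad\text{and}\qquad\left|\frac{Z_F(y)}{Z_{F-v}(y)}-1\right|\le\frac12 .$$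
We use induction on $N$. For $N=1$ both polynomials equal $1$. For $N\ge2$, $Z_{F-v}(y)\ne0$ by induction. Sort the clique partitions of $F$ by the part $C$ that contains $v$. The part $C=\{v\}$ gives $Z_{F-v}$, so
$$\frac{Z_F}{Z_{F-v}}=1+\sum_{C\ni v,\ |C|\ge2}(-y)^{|C|-1}\,\frac{Z_{F-C}}{Z_{F-v}} .$$
The graph $F-C$ arises from $F-v$ by deleting $|C|-1$ vertices one at a time. By induction each deletion from a graph $F'$ to $F'-w$ satisfies $|Z_{F'}/Z_{F'-w}|\ge\frac12$, so $|Z_{F-C}/Z_{F-v}|\le2^{|C|-1}$. There are at most $\binom Dk$ cliques of size $k+1$ that contain $v$. Therefore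
$$\left|\frac{Z_F}{Z_{F-v}}-1\right|\le\sum_{k\ge1}\binom Dk(2|y|)^k=(1+2|y|)^D-1\le e^{2D|y|}-1\le e^{0.4}-1<\frac12 .$$
In particular $Z_F(y)\ne0$.

**Step 2: the lower bound and a bound on the logarithm.** Delete the vertices of $F$ one by one. This writes $Z_F$ as a product of $N$ ratios, each in the disc $|z-1|\le\frac12$. For real $y\in[0,\rho]$ each ratio is real and at least $\frac12$, so $Z_F(y)\ge2^{-N}$. On $|y|<\rho$ each ratio is an analytic function of $y$, with a principal logarithm satisfying $|\log z|\le\sum_{k\ge1}2^{-k}/k=\ln2$. The sum of these logarithms is an analytic function $\log Z_F$ on $|y|<\rho$. It vanishes at $0$, and $|\log Z_F|\le N\ln2$.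

**Step 3: the tail of the Taylor series.** Cauchy's estimate on circles of radius $\rho'<\rho$, with $\rho'\to\rho$, bounds the modulus of the $k$-th coefficient of $\log Z_F$ by $N\ln2\,\rho^{-k}$. For $0\le y\le\rho/2$ the terms with $k\ge3$ sum to at most
$$N\ln2\sum_{k\ge3}(y/\rho)^k\le2N\ln2\,(y/\rho)^3=2N\ln2\,(5D)^3y^3 .$$

**Step 4: the first two coefficients.** These were found in (4): the linear one is $-e(F)$, the quadratic one is $c_{N-2}-e(F)^2/2=-e(F)/2-W(F)$. $\square$

## 6. From $W$ to the number of acyclic orientations

The error in Lemma 1 is proportional to $N$, so a difference in $W$ must also be proportional to $N$ to beat it. For this reason we split off a common part $J$ of the two complements and count in $N$ only the vertices where they differ.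

**Lemma 2.** Let $F,F_0$ have the same number $N\ge1$ of vertices and the same number of edges, and let $J$ be a graph, possibly empty. Suppose all three have maximum degree at most $D$, where $D\ge1$. Let $\eta>0$, suppose $W(F)-W(F_0)\ge\eta N$, and put
$$X_0=\max\Big\{10D,\ \frac{8\ln2\,(5D)^3}{\eta}\Big\}.$$
If $n=N+|J|\ge8eX_0$ (here $e=2.718\ldots$), then $a(\overline{F_0+J})>a(\overline{F+J})$.

*Proof.* By (2) and multiplicativity,
$$a(\overline{F_0+J})-a(\overline{F+J})=\int_0^\infty e^{-x}\,s_J\,(s_{F_0}-s_F)\,dx .$$

**Step 1: for $x\ge X_0$ the integrand is positive, with a lower bound.** Put $\Delta=W(F)-W(F_0)$. It is a positive integer, so $\Delta\ge1$. Let $x\ge X_0$ and $y=1/x$. Then $y\le1/(10D)=\rho/2$, and Lemma 1 applies to $F$ and $F_0$. The terms with $e(F)=e(F_0)$ cancel, and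
$$\log Z_{F_0}(y)-\log Z_F(y)\ge\Delta y^2-4N\ln2\,(5D)^3y^3 .$$
Since $y\le\eta/(8\ln2\,(5D)^3)$, the subtracted term is at most $\frac12\eta Ny^2\le\frac12\Delta y^2$. So the difference is at least $\frac12\Delta y^2\ge\frac12y^2$. Lemma 1 also gives $s_F(x)=x^NZ_F(1/x)>0$, so
$$s_{F_0}-s_F\ge s_F\big(e^{1/(2x^2)}-1\big)\ge\frac{s_F}{2x^2}.$$
Finally $s_J\,s_F\ge x^{|J|}2^{-|J|}\,x^N2^{-N}=(x/2)^n$, by Lemma 1 applied to $J$ and $F$. Hence
$$s_J(s_{F_0}-s_F)\ge\frac{(x/2)^n}{2x^2}>0\qquad(x\ge X_0).$$

**Step 2: the gain.** Since the integrand is positive on $[X_0,\infty)$ and $n\ge X_0$, we may keep only the interval $[n,n+1]$: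
$$\int_{X_0}^\infty e^{-x}s_J(s_{F_0}-s_F)\,dx\ \ge\ \frac{e^{-n-1}(n/2)^n}{2(n+1)^2}.$$

**Step 3: the possible loss for $x\le X_0$.** There the polynomials may have any sign, so we bound absolute values. Let $A$ be $F+J$ or $F_0+J$, and let $Z^+_A(y)=\sum_\pi\prod_{C\in\pi}y^{|C|-1}$. For $0\le x\le X_0$,
$$|s_A(x)|\le\sum_kc_k(A)X_0^k=X_0^n\,Z_A^+(1/X_0).$$
For $y\ge0$ and a vertex $v\in C$ we have $Z^+_{A-C}\le Z^+_{A-v}$, because a clique partition of $A-C$ extends to one of $A-v$ by singletons, with the same weight. Counting cliques at $v$ as before,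
$$Z^+_A=\sum_{C\ni v}y^{|C|-1}Z^+_{A-C}\le(1+y)^DZ^+_{A-v}.$$
The same inequality holds for all induced subgraphs of $A$, so $Z_A^+(1/X_0)\le(1+1/X_0)^{Dn}\le e^{Dn/X_0}\le e^{n/10}\le2^n$. Since $s_J(s_{F_0}-s_F)=s_{F_0+J}-s_{F+J}$,
$$\left|\int_0^{X_0}e^{-x}s_J(s_{F_0}-s_F)\,dx\right|\le2(2X_0)^n .$$

**Step 4: gain exceeds loss.** We need $\frac{e^{-n-1}(n/2)^n}{2(n+1)^2}>2(2X_0)^n$, that is,
$$\Big(\frac n{4eX_0}\Big)^n>4e(n+1)^2 .$$
The left side is at least $2^n$, because $n\ge8eX_0$. Also $n\ge80e>200$. At $n=200$ the right side is less than $11\cdot201^2<2^{19}$, and when $n$ grows by $1$ the right side is multiplied by less than $2$. So $2^n>4e(n+1)^2$ for all $n\ge200$. $\square$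

Everything now depends on which complements $H$ have small $W$.

## 7. Two costs: uneven degrees and induced paths

Let $p(F)$ be the number of **induced $P_3$'s** of $F$: paths $u\,v\,w$ with $u\sim v\sim w$ and $u\not\sim w$. For instance $p(K_c)=0$ and $p(C_4)=4$. Each pair of neighbors of $v$ is either adjacent, and then it forms a triangle with $v$, or nonadjacent, and then it forms an induced $P_3$ with midpoint $v$. Each triangle is counted from three vertices, so
$$p(F)=\sum_v\binom{d(v)}2-3t(F),\qquad W(F)=\frac23\sum_v\binom{d(v)}2+\frac13p(F). \tag{5}$$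
A graph has $p=0$ exactly when all its components are complete: a connected graph that is not complete has two vertices at distance $2$. So the two terms of $W$ ask for two things, even degrees and a disjoint union of cliques.

To put them on one scale, fix an integer $r\ge1$ and put
$$T(F)=\sum_v\big(d(v)-r+1\big)^2+p(F).$$
By (5), $3W(F)=\sum_v d(v)^2-\sum_vd(v)+p(F)$. Since $\sum_vd(v)=2e(F)$, for fixed numbers of vertices and edges we have
$$3W(F)=T(F)+\text{const}. \tag{6}$$
So $3\big(W(F)-W(F_0)\big)=T(F)-T(F_0)$ whenever $F$ and $F_0$ have equally many vertices and equally many edges. Both $W$ and $T$ are additive over components.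

*The divisible case.* Let $n=qr$ and $e(H)=q\binom r2$. Then $T(H)\ge0$, and $T(H)=0$ forces all degrees to be $r-1$ and all components to be complete, so $H=qK_r$. The unique minimizer of $W$ is regular, and the two demands agree. From the point of view of $W$ there is no objection to the conjecture here.

*Four vertices too many.* Now let $r=5$, $n=5q+4$ and $e(H)=2n$, so the average degree is $4$. A $4$-regular $H$ has $T(H)=p(H)$. It cannot have $p(H)=0$, since its components would all be $K_5$ and $5$ would divide $n$. A union of cliques of sizes $c_j$ has average degree $4$ exactly when $\sum_jc_j(c_j-5)=0$. Since $6\cdot1+3\cdot(-2)=0$ and $6+3=9\equiv 4 \pmod 5$, the graph $K_6+K_3+(q-1)K_5$ qualifies, and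
$$T\big(K_6+K_3+(q-1)K_5\big)=6\cdot1^2+3\cdot2^2=18 .$$
What must a $4$-regular graph pay? On $9$ vertices, the product $K_3\,\square\,K_3$ of two triangles has $6$ triangles, so $p=9\cdot6-3\cdot6=36$. The next lemma shows that no $4$-regular competitor gets down to $18$, and that the cost grows linearly in the number of vertices outside $K_5$-components, which is what Lemma 2 needs.

## 8. Induced paths in 4-regular graphs without $K_5$ components

**Lemma 3.** Let $F$ be a $4$-regular graph with no component $K_5$, on $N$ vertices, where $N\equiv4\pmod5$ and $N\ge9$. Then $p(F)\ge\frac95N$ and $p(F)\ge21$.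

*Proof.* For a vertex $v$ let $p_v$ be the number of nonadjacent pairs in $N(v)$. Then $p(F)=\sum_vp_v$. If $p_v=0$, then $N[v]=N(v)\cup\{v\}$ induces a $K_5$, which by $4$-regularity is a component. This is excluded, so $p_v\ge1$ for all $v$.

**Step 1: vertices with $p_v=1$ come with expensive neighbors.** The step shows that the average of $p$ around such a vertex is $\frac95$. Let $p_v=1$ and $N(v)=\{a,b,c,d\}$, with $c\not\sim d$ the only nonadjacent pair. Let $B=\{v,a,b,c,d\}$, and call it a *block*. The vertex $a$ is adjacent to $v,b,c,d$, so $N[a]=B$, and the only nonadjacent pair in $N(a)=\{v,b,c,d\}$ is $\{c,d\}$. So $p_a=1$, and likewise $N[b]=B$ and $p_b=1$. The vertex $c$ is adjacent to $v,a,b$ and not to $d$, so it has exactly one neighbor $c'\notin B$. Since $N[v]=N[a]=N[b]=B$, the vertex $c'$ is not adjacent to $v,a,b$. Hence $N(c)=\{v,a,b,c'\}$ has exactly three nonadjacent pairs and $p_c=3$. Likewise $p_d=3$. The sum of $p$ over the block is $1+1+1+3+3=9$, and its vertices with $p=1$ are exactly $v,a,b$.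

**Step 2: distinct blocks are disjoint.** This lets us add the block sums. Let $B$ be as above and let $B'=N[v']\ne B$ be another block, with $p=1$ vertices $v',a',b'$. A vertex with $p=1$ has its block as closed neighborhood, so $\{v,a,b\}\cap\{v',a',b'\}=\emptyset$. Suppose $z\in B\cap B'$. If $z\in\{v,a,b\}$, then $N[z]=B$, and $z\in N[v']$ gives $v'\in N[z]=B$. As $p_{v'}=1$, this puts $v'$ in $\{v,a,b\}$, a contradiction. By symmetry $z\notin\{v',a',b'\}$. So $z$ is one of the two other vertices in each block and is adjacent to all six distinct vertices $v,a,b,v',a',b'$, which contradicts degree $4$.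

**Step 3: the linear bound.** Vertices outside blocks have $p_v\ge2>\frac95$, and each block of five vertices has sum $9=\frac95\cdot5$. So $p(F)\ge\frac95N$. If $N\ge14$, then $p(F)\ge25.2>21$. It remains to prove $p(F)\ge21$ for $N=9$. In this case $p(F)=9\cdot6-3t(F)$ is a multiple of $3$, so it suffices to show $p(F)>18$.

**Step 4: $N=9$, no block exists.** Suppose there is a block. It sends exactly two edges to the other four vertices, one from $c$ and one from $d$. Those four vertices have degree sum $16$, so their internal degree sum is $14$. But four vertices span at most $6$ edges, which gives at most $12$, a contradiction. So all $p_v\ge2$, hence $p(F)\ge18$, with equality only if $p_v=2$ for every $v$.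

**Step 5: $N=9$, not all $p_v$ equal $2$.** Suppose all $p_v=2$. Each $N(v)$ induces a graph on four vertices with exactly two nonadjacent pairs. If the two pairs are disjoint, $N(v)$ induces a $4$-cycle. If they share a vertex, it induces a paw, that is, a triangle with one pendant edge.

*Some $N(v)$ induces a $4$-cycle $abcd$.* Then $a\not\sim c$ and $b\not\sim d$. The neighbors of $a$ are $v,b,d$ and a fourth vertex $a'$. Since $a\not\sim c$, $a'\ne c$, so $a'\notin N[v]$. In $N(a)=\{v,b,d,a'\}$ the pairs $\{b,d\}$ and $\{v,a'\}$ are nonadjacent. As $p_a=2$, all other pairs are adjacent, so $a'\sim b$ and $a'\sim d$. Hence $N(b)=\{v,a,c,a'\}$. Here $\{a,c\}$ and $\{v,a'\}$ are nonadjacent, and $p_b=2$ forces $a'\sim c$. So $\{v,a,b,c,d,a'\}$ induces $K_{2,2,2}$ with parts $\{v,a'\},\{a,c\},\{b,d\}$. This is $4$-regular, so it is a component. The remaining three vertices would have to form a $4$-regular graph, which is impossible.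

*Some $N(v)=\{a,b,c,d\}$ induces a paw*, with triangle $abc$ and pendant edge $ad$. Then $a$ is adjacent to $v,b,c,d$, so $N[a]=N[v]=\{v,a,b,c,d\}$. Since $d\not\sim b$ and $d\not\sim c$, we have $N(d)=\{v,a,g,h\}$ with $g,h\notin N[v]=N[a]$. So the pairs $vg,vh,ag,ah$ are nonadjacent and $p_d\ge4$, a contradiction.

Hence $p(F)>18$, so $p(F)\ge21$. $\square$

## 9. Proof of Theorem A

Write $n=5q+4$.

**Step 1: the edge count.** The complement of $G_0$ is $H_0=K_6+K_3+(q-1)K_5$, with $15+3+10(q-1)=10q+8=2n$ edges. So $e(G_0)=\binom n2-2n=n(n-5)/2=m$.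

**Step 2: the competitors have $4$-regular complements.** Let $G$ have $n$ vertices, $m$ edges and $|d(u)-d(v)|\le1$ for all $u,v$. Its average degree is the integer $n-5$. If two consecutive values both occurred as degrees, the average would lie strictly between them. So $G$ is $(n-5)$-regular and $H=\overline G$ is $4$-regular.

**Step 3: splitting off the common part.** Write $H=F+\ell K_5$, where $F$ is the union of the components that are not $K_5$, and let $N=|F|$. Then $N=n-5\ell\equiv4\pmod5$, so $F$ is nonempty. As it is $4$-regular, $N\ge5$, hence $N\ge9$. Write $N=5f+4$ with $f\ge1$, so that $\ell=q-f$. Put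
$$F_0=K_6+K_3+(f-1)K_5,\qquad J=\ell K_5 .$$
Then $H=F+J$ and $H_0=F_0+J$. Both $F$ and $F_0$ have $5f+4$ vertices and $10f+8$ edges.

**Step 4: the difference in $W$.** With $r=5$ we have $T(F)=p(F)$ and $T(F_0)=18$, so (6) gives
$$W(F)-W(F_0)=\frac{p(F)-18}3 .$$
As a check by direct count, (5) gives $W(F)=\frac23\cdot6N+\frac13p(F)=20f+16+\frac13p(F)$. Moreover $W(K_c)=3\binom c3-\binom c3=2\binom c3$, so $W(F_0)=40+2+20(f-1)=20f+22$. By Lemma 3, $p(F)\ge21$, and $\frac{p-18}3\ge\frac p{21}$ is equivalent to $p\ge21$. Using the linear bound of Lemma 3 as well,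
$$W(F)-W(F_0)\ge\frac{p(F)}{21}\ge\frac{9N}{5\cdot21}=\frac3{35}N .$$

**Step 5: applying Lemma 2.** All degrees in $F,F_0,J$ are at most $D=5$. Take $\eta=\frac3{35}$. Then
$$X_0=8\ln2\cdot25^3\cdot\frac{35}3<1.02\cdot10^6,\qquad8eX_0<3\cdot10^7\le n .$$
So $a(G_0)=a(\overline{F_0+J})>a(\overline{F+J})=a(G)$. Thus a graph with spread at most $1$ is never a maximizer for these $(n,m)$. $\blacksquare$

This disproves the conjecture.

## 10. Large cliques: a tie at first order

For Theorem B we must beat all graphs with spread at most $L$, so $H_0$ needs cliques of quite different sizes. Take $n=qr$ with $r$ large, and let the degree sum of $H$ exceed $n(r-1)$ by a fixed even number $S>0$. What is the cheapest way, in terms of $T$, to place the excess $S$?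

*Cross edges.* Take $qK_r$ with $q\ge S$, and add $S/2$ edges that join disjoint pairs of cliques, one edge per pair. Then $S$ vertices have degree $r$. Each added edge creates $2(r-1)$ induced $P_3$'s and there are no others. So $T=S+\frac S2\cdot2(r-1)=rS$, with spread $1$.

*Unequal cliques.* Take $q$ disjoint cliques of sizes $r+\delta_j$ with $\sum_j\delta_j=0$. The degree sum exceeds $n(r-1)$ by $\sum_j(r+\delta_j)\delta_j=\sum_j\delta_j^2$, so we need $\sum_j\delta_j^2=S$. Then
$$T=\sum_j(r+\delta_j)\delta_j^2=rS+\sum_j\delta_j^3 .$$

So at first order in $r$ these constructions tie at $rS$, and the decision falls in the bounded term. To make $\sum\delta_j^3$ very negative, use one clique much too small and many cliques too large by one: $\delta=-i$ once and $\delta=+1$ exactly $i$ times. This gives $S=i+i^2$ and $\sum\delta_j^3=i-i^3=-(i-1)S$. With spread at most $L$, the smallest $\delta_j$ will turn out to be at least $-(L-1)$. Then $\sum\delta_j^3\ge-(L-1)S$, and mixing with cross edges will at most triple this saving. So $i-1>3(L-1)$ suffices, and $i=3L-1$ satisfies this.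

Fix the parameters accordingly. Let $L\ge1$, and put
$$i=3L-1\ge2,\qquad S=i(i+1)\ \text{(even)},\qquad r\ge(S+1)(L+7S)\ \text{a fixed integer}.$$
For $q\ge i+1$ let
$$n=qr,\qquad e=q\binom r2+\frac S2,\qquad m=\binom n2-e,\qquad H_0=i\,K_{r+1}+K_{r-i}+(q-i-1)K_r .$$
The graph $H_0$ has $i(r+1)+(r-i)+(q-i-1)r=qr=n$ vertices. Its degree sum minus $n(r-1)$ is $i(r+1)-i(r-i)=i+i^2=S$, so it has $e$ edges. Further
$$T_0:=T(H_0)=i(r+1)+(r-i)i^2=rS-(i-1)S<rS .$$

**Lemma 4.** Let $n>S$, and let $H$ have $n$ vertices, $e$ edges and $\Delta(H)-\delta(H)\le L$. Then $T(H)\ge T_0+1$.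

*Proof.* The average degree of $H$ is $r-1+S/n$, strictly between $r-1$ and $r$. So some degree is at most $r-1$ and some degree is at least $r$. Since the spread is at most $L$, all degrees lie in $[r-L,\,r-1+L]$. Suppose, for a contradiction, that $T(H)\le T_0$. Then $p(H)\le T(H)<rS$.

**Step 1: most vertices lie in few induced paths.** Let $P_v$ be the number of induced $P_3$'s that contain $v$, so $\sum_vP_v=3p(H)$. Those with midpoint $v$ are the nonadjacent pairs in $N(v)$. Those with endpoint $v$ are $v\,u\,w$ with $u\in N(v)$ and $w\notin N[v]$, that is, the edges leaving $N[v]$. Thus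
$$P_v=\#\{\text{nonadjacent pairs in }N(v)\}+\#\{\text{edges leaving }N[v]\}.$$
Call $v$ *good* if $P_v<(r-L)/2$ and *bad* otherwise. The number of bad vertices is at most $\frac{3p(H)}{(r-L)/2}\le\frac{6rS}{r-L}\le7S$. The last inequality is equivalent to $r\ge7L$, which holds because $S+1\ge7$.

**Step 2: closed neighborhoods of good vertices are equal or disjoint.** This produces the approximate cliques. Let $v,w$ be good and $I=N[v]\cap N[w]$. Let $\alpha\in I$ and $\beta\in N[w]\setminus N[v]$. If $\alpha\sim\beta$, then $\alpha\beta$ is an edge leaving $N[v]$. If $\alpha\not\sim\beta$, then neither of them is $w$, since $w$ is adjacent to the rest of $N[w]$, and $\{\alpha,\beta\}$ is a nonadjacent pair in $N(w)$. Different $(\alpha,\beta)$ give different edges or pairs, because exactly one of the two vertices lies in $N[v]$. Hence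
$$|I|\big(|N[w]|-|I|\big)\le P_v+P_w<r-L\le|N[w]|-1,$$
where the last inequality is $d(w)\ge r-L$. If $1\le|I|\le|N[w]|-1$, the left side would be at least $|N[w]|-1$. So $I=\emptyset$ or $N[w]\subseteq N[v]$. By symmetry, $N[v]$ and $N[w]$ are disjoint or equal.

**Step 3: clusters partition the vertex set.** Call the distinct sets $N[v]$ with $v$ good *clusters*. They are pairwise disjoint. If a good vertex $w$ lies in a cluster $A$, then $N[w]$ meets $A$, so $N[w]=A$. Suppose a vertex $u$ lies in no cluster. Then $u$ is bad, and so is every neighbor of $u$, since a good neighbor $w$ would give $u\in N[w]$. This makes at least $r-L+1>7S$ bad vertices, a contradiction. So the clusters $A_1,\dots,A_k$ partition $V(H)$. Write $|A_j|=r+\delta_j$. Since $|A_j|=d(v)+1\ge r-L+1$ for a good $v\in A_j$,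
$$\delta_j\ge-(L-1). \tag{7}$$

**Step 4: a first-order bound on the deviations.** Let $K$ be the number of edges between different clusters (*cross edges*), and $M$ the number of nonadjacent pairs inside clusters. A good $z\in A_j$ has $N[z]=A_j$, so it has no cross edge and is adjacent to all other vertices of its cluster. Thus endpoints of cross edges, and the vertices of nonadjacent pairs inside a cluster, are bad. Each cluster has at least $(r-L+1)-7S\ge r-L-7S$ good vertices. We now list induced $P_3$'s.

- For a cross edge $uw$ and a good $z$ in the cluster of $u$, $z\,u\,w$ is an induced $P_3$. The same holds for a good $z$ in the cluster of $w$, with $u$ and $w$ exchanged.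
- For a nonadjacent pair $u,u'$ in a cluster and a good $z$ in it, $u\,z\,u'$ is an induced $P_3$.

These are all distinct. A path of the first type contains exactly one cross edge, and this edge together with the third vertex $z$ determines it. Paths of the second type contain no cross edge, and the path shows $z$ as its midpoint. In addition, each good vertex of $A_j$ has degree $r+\delta_j-1$ and contributes $\delta_j^2$ to $\sum_v(d(v)-r+1)^2$. Therefore
$$rS>T(H)\ge(r-L-7S)\Big(\sum_j\delta_j^2+2K+M\Big).$$
The condition $r\ge(S+1)(L+7S)$ is the same as $rS\le(S+1)(r-L-7S)$. So the integer in the last bracket is less than $S+1$: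
$$\sum_j\delta_j^2+2K+M\le S. \tag{8}$$

**Step 5: the clusters are cliques, and (8) is an equality.** Counting vertices, $kr+\sum_j\delta_j=qr$, so $r$ divides $\sum_j\delta_j$. As $|\sum_j\delta_j|\le\sum_j\delta_j^2\le S<r$, we get $\sum_j\delta_j=0$. The degree sum of $H$ is $\sum_j|A_j|(|A_j|-1)+2K-2M$. Subtracting $n(r-1)=\sum_j|A_j|(r-1)$ gives
$$S=\sum_j(r+\delta_j)\delta_j+2K-2M=\sum_j\delta_j^2+2K-2M .$$
Comparing with (8) gives $3M\le0$. So $M=0$, all clusters are cliques, and
$$\sum_j\delta_j^2+2K=S. \tag{9}$$

**Step 6: an exact count to second order.** Now that the structure is known we can bound $T(H)$ without losing a constant factor. Let $x_v$ be the number of cross edges at $v$, write $\delta(v)=\delta_j$ for $v\in A_j$, and put $X_j=\sum_{v\in A_j}x_v$, so $\sum_jX_j=2K$. Since clusters are cliques, $d(v)-r+1=\delta(v)+x_v$.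

Consider a cross edge with an order $(u,w)$ of its ends. Every vertex $z\ne u$ in the cluster of $u$ with $z\not\sim w$ gives an induced $P_3$, namely $z\,u\,w$. The cluster of $u$ has $r+\delta(u)-1$ vertices other than $u$, and at most $x_w-1$ of them are adjacent to $w$, because $w$ also has the cross edge to $u$. So there are at least $r+\delta(u)-1-(x_w-1)$ such $z$. All these paths are distinct: each has exactly one cross edge, its midpoint is $u$, and $w$ and $z$ can be read off. Summing over ordered cross edges,
$$p(H)\ge\sum_vx_v\big(r+\delta(v)-1\big)-\sum_vx_v(x_v-1).$$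
Hence
$$T(H)\ge\sum_v\big(\delta(v)+x_v\big)^2+\sum_vx_v\big(r+\delta(v)-1\big)-\sum_vx_v(x_v-1).$$
In the terms that contain $x_v$, the squares cancel and $-x_v+x_v$ cancels. What remains is $x_v\big(r+3\delta(v)\big)$. So
$$T(H)\ge\sum_j(r+\delta_j)\delta_j^2+\sum_vx_v\big(r+3\delta(v)\big)=r\Big(\sum_j\delta_j^2+2K\Big)+\sum_j\big(\delta_j^3+3X_j\delta_j\big).$$

**Step 7: the contradiction.** By (9) the first term is $rS$. By (7), $\delta_j^3\ge-(L-1)\delta_j^2$ and $X_j\delta_j\ge-(L-1)X_j$. So
$$T(H)\ge rS-(L-1)\sum_j\delta_j^2-3(L-1)\cdot2K\ge rS-3(L-1)S,$$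
using (9) again. As $3(L-1)<3L-2=i-1$ and $S>0$, we get $T(H)>rS-(i-1)S=T_0$, which contradicts $T(H)\le T_0$. So $T(H)>T_0$, and since $T$ takes integer values, $T(H)\ge T_0+1$. $\square$

## 11. Proof of Theorem B

Fix $L$, $i$, $S$, $r$ as in Section 10. We show that for all sufficiently large $q$, $a(\overline{H_0})>a(G)$ for every $G$ with $n$ vertices, $m$ edges and $\Delta(G)-\delta(G)\le L$. Then every maximizer for $(n,m)$ has spread larger than $L$. Different $q$ give different $n$, so this proves the theorem. Let $H=\overline G$, and assume $n>S$.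

**Step 1: the excess of $W$ grows with the part of $H$ outside $K_r$-components.** Lemma 4 gives an excess of at least $1$ in $T$, but Lemma 2 needs a multiple of $N$. Let $N_b$ be the number of vertices of $H$ that do not lie in a $K_r$-component.

- A vertex in a complete component $K_c$ with $c\ne r$ contributes $(c-r)^2\ge1$ to $\sum_v(d(v)-r+1)^2$.
- A vertex $v$ in a component that is not complete lies in an induced $P_3$. Either some vertex is at distance $2$ from $v$, and a shortest path to it is an induced $P_3$, or $v$ is adjacent to all other vertices of its component. In the second case two of those are nonadjacent, and $v$ is the midpoint of an induced $P_3$.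

Each induced $P_3$ contains three vertices, so $T(H)\ge N_b/3$. From $T(H)\ge T_0+1$ we get $T(H)\,T_0/(T_0+1)\ge T_0$, that is, $T(H)-T_0\ge T(H)/(T_0+1)$. Hence $T(H)-T_0\ge N_b/(3(T_0+1))$. By (6), $W(H)-W(H_0)=\frac13(T(H)-T_0)$, and this is a positive integer. So
$$W(H)-W(H_0)\ge\max\Big\{1,\ \frac{N_b}{9(T_0+1)}\Big\}.$$

**Step 2: splitting off the common part.** Let $\ell$ be the number of $K_r$-components of $H$, and let $J$ consist of $\min(\ell,\,q-i-1)$ copies of $K_r$. Write $H=F+J$ and $H_0=F_0+J$. Since $n-\ell r=N_b$ and $n-(q-i-1)r=(i+1)r$,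
$$|F|=|F_0|=:N=\max\{N_b,\ (i+1)r\}.$$
The graphs $F$ and $F_0$ have equally many edges, and $W(F)-W(F_0)=W(H)-W(H_0)$ by additivity. Put
$$\eta=\min\Big\{\frac1{9(T_0+1)},\ \frac1{(i+1)r}\Big\},$$
which depends only on $L$ and $r$. If $N=N_b$, then $W(F)-W(F_0)\ge N_b/(9(T_0+1))\ge\eta N$. If $N=(i+1)r$, then $W(F)-W(F_0)\ge1\ge\eta N$.

**Step 3: applying Lemma 2.** The degrees of $H$ are at most $r-1+L$ and those of $H_0$ at most $r$, so $D=r+L$ bounds all of them. Let $X_0=X_0(D,\eta)$ be the number defined in Lemma 2. It depends only on $L$ and $r$. Lemma 2 gives $a(\overline{H_0})>a(G)$ as soon as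
$$n=qr\ge\max\{\,8eX_0,\ S+1,\ (i+1)r\,\}$$
(here again $e=2.718\ldots$, while elsewhere in Sections 10 and 11 it is the edge number). This holds for all sufficiently large $q$, uniformly over all $G$ with $\Delta(G)-\delta(G)\le L$. $\blacksquare$
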